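\title{Infinite fibers of Bohr-continuous maps between bounded abelian groups}

\begin{abstract}
Let $\mathbb V_n^\omega$ be the countable direct sum of copies of $\mathbb Z/n\mathbb Z$. We show that if $n\nmid m$ and $H$ is an abelian group with $mH=0$, then every map $\mathbb V_n^\omega\to H$ that is continuous at one point for the Bohr topologies is constant on an infinite set. In particular, there is no continuous injective map and no continuous finite-to-one map from $\mathbb V_4^\omega$ to $\mathbb V_2^\omega$. We deduce that, for an infinite countable bounded group $G$ and a bounded group $H$, a Bohr-continuous injection $G\to H$ exists if and only if there is a homomorphism $G\to H$ with finite kernel. The proof combines Ramsey's theorem, the Baire category theorem and a count of characters to show that such a map is additive on a suitable family of sums of generators.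
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are abelian and written additively. Let $\mathbb T=\mathbb R/\mathbb Z$ be the circle group. A \emph{character} of a group $G$ is a homomorphism $G\to\mathbb T$. The \emph{Bohr topology} on $G$ is the weakest topology that makes all characters continuous, and $G^\#$ denotes $G$ with this topology. It is a group topology, so translations are homeomorphisms. Every homomorphism $\alpha:G\to H$ is continuous from $G^\#$ to $H^\#$, because $\chi\circ\alpha$ is a character of $G$ for each character $\chi$ of $H$. The Bohr topology is defined from the group structure alone, and one can ask how much of that structure it remembers: to what extent must a continuous map $G^\#\to H^\#$, which is an arbitrary map of sets, behave like a homomorphism?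

We study this for \emph{bounded} groups, that is, groups $G$ with $nG=0$ for some $n\ge1$. For an integer $n\ge2$ and a cardinal $\kappa$, let $\mathbb V_n^\kappa=\bigoplus_\kappa\mathbb Z_n$ be the direct sum of $\kappa$ copies of $\mathbb Z_n=\mathbb Z/n\mathbb Z$. We write $\omega=\{0,1,2,\dots\}$, we let $e_i$ $(i\in\omega)$ be the standard generators of $\mathbb V_n^\omega$, and we let $x_i$ be the $i$th coordinate of $x\in\mathbb V_n^\omega$. A map is \emph{finite-to-one} if all its fibers are finite.

If $nG=0$, every character of $G$ takes values in the finite subgroup $\frac1n\mathbb Z/\mathbb Z\cong\mathbb Z_n$ of $\mathbb T$, so the characters of $G$ are the homomorphisms $G\to\mathbb Z_n$. Their kernels are open, and every neighborhood of $0$ contains a finite intersection of such kernels. Thus the kernels of the homomorphisms $\psi:G\to\mathbb Z_n^s$, $s\ge1$, form a base of open neighborhoods of $0$ in $G^\#$, and continuity at $0$ becomes a combinatorial condition. Let $nG=0$, $mH=0$, and let $f:G\to H$ be a map with $f(0)=0$. We say that a homomorphism $\psi:G\to\mathbb Z_n^s$ \emph{controls} a homomorphism $\chi:H\to\mathbb Z_m$ if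
\begin{equation}\label{eq:control}
\psi(x)=0\ \Longrightarrow\ \chi(f(x))=0\qquad\text{for all }x\in G.
\end{equation}

\begin{lemma}\label{lem:criterion}
Let $nG=0$, $mH=0$ and $f(0)=0$. Then $f:G^\#\to H^\#$ is continuous at $0$ if and only if every $\chi\in\operatorname{Hom}(H,\mathbb Z_m)$ is controlled by some $\psi\in\operatorname{Hom}(G,\mathbb Z_n^s)$, with $s$ depending on $\chi$.
\end{lemma}

\begin{proof}
By the definition of the topology of $H^\#$, the map $f$ is continuous at $0$ if and only if each $\chi\circ f$ is. The map $\chi\circ f$ takes values in the discrete space $\mathbb Z_m$, so it is continuous at $0$ if and only if it vanishes on a neighborhood of $0$, that is, on some $\ker\psi$.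
\end{proof}

For homomorphisms $\mathbb V_n^\omega\to\mathbb V_m^\omega$ divisibility decides everything. If $n\mid m$, the embedding $\mathbb Z_n\hookrightarrow\mathbb Z_m$ induces an injective homomorphism. If $n\nmid m$, every homomorphism vanishes on the infinite subgroup $m\mathbb V_n^\omega$. For arbitrary continuous maps the pair $n=4$, $m=2$ is a natural test: it is the smallest pair with $n\nmid m$ in which $n$ and $m$ have the same prime divisors. The subgroup $2\mathbb V_4^\omega$ and the quotient $\mathbb V_4^\omega/2\mathbb V_4^\omega$ are both isomorphic to $\mathbb V_2^\omega$, and $\mathbb V_2^\omega\oplus\mathbb V_2^\omega\cong\mathbb V_2^\omega$, so one may hope to record both layers of $\mathbb V_4^\omega$ continuously. The following is Question 3.65 of \cite{UCM}.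

\begin{quote}
Is there a continuous injective map $(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$? Is there a continuous finite-to-one map?
\end{quote}

The first candidate fails.

\begin{example}[binary digits]\label{ex:digits}
Write $a\in\{0,1,2,3\}$ as $a=\alpha(a)+2\delta(a)$ with $\alpha(a),\delta(a)\in\{0,1\}$. The map $f(x)=\big((\alpha(x_i))_i,(\delta(x_i))_i\big)$ is a bijection $\mathbb V_4^\omega\to\mathbb V_2^\omega\oplus\mathbb V_2^\omega$. Let $\chi$ be the sum of all coordinates of the second summand. Given $\psi:\mathbb V_4^\omega\to\mathbb Z_4^s$, choose distinct $i,j,k$ with $\psi(e_i)=\psi(e_j)=\psi(e_k)$, and put $x=e_i+e_j+2e_k$. Then $\psi(x)=4\psi(e_i)=0$, while $\chi(f(x))=\delta(1)+\delta(1)+\delta(2)=1$. No $\psi$ controls $\chi$, so $f$ is not continuous at $0$.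
\end{example}

This suggests a negative answer. One cannot obtain it by showing that a continuous map is a homomorphism near a point, since that is false.

\begin{example}[signs]\label{ex:signs}
Let $n\ge3$. For $x\ne0$ in $\mathbb V_n^\omega$ let $\mu(x)=\min\{i:x_i\ne0\}$ and $\sigma(x)=(-1)^{\mu(x)}x$, and let $\sigma(0)=0$. Each set $\{x:\mu(x)=i\}$ is open, being defined by finitely many coordinates, and $\sigma=\pm\mathrm{id}$ on it; moreover $\sigma(K)\subseteq K$ for every subgroup $K$. Hence $\sigma$ is continuous. It is additive on no neighborhood $\ker\psi$ of $0$: choose even $i<j$ with $\psi(e_i)=\psi(e_j)$ and odd $k<l$ with $k>i$ and $\psi(e_k)=\psi(e_l)$. Then $x=e_i-e_j$ and $y=e_k-e_l$ lie in $\ker\psi$, and $\sigma(x+y)=x+y$ differs from $\sigma(x)+\sigma(y)=x-y$ because $2y\ne0$.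
\end{example}

Nevertheless the answer is the one that homomorphisms predict, and continuity at a single point is enough.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and $m\ge1$ be integers with $n\nmid m$, and let $H$ be an abelian group with $mH=0$. If $f:\mathbb V_n^\omega\to H$ is continuous at at least one point as a map $(\mathbb V_n^\omega)^\#\to H^\#$, then $f$ has an infinite fiber.
\end{theorem}

\begin{corollary}\label{cor:answer}
There is no continuous injective map and no continuous finite-to-one map $(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$. More precisely, for every infinite cardinal $\kappa$ and every cardinal $\lambda$, every map $\mathbb V_4^\kappa\to\mathbb V_2^\lambda$ that is Bohr-continuous at a point is constant on some infinite set.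
\end{corollary}

\begin{proof}
Let $f$ be continuous at $x_0$. The restriction of $x\mapsto f(x+x_0)$ to a subgroup $\mathbb V_4^\omega\le\mathbb V_4^\kappa$ is continuous at $0$, since the inclusion is a homomorphism. Apply Theorem~\ref{thm:main} with $n=4$, $m=2$ and $H=\mathbb V_2^\lambda$.
\end{proof}

Theorem~\ref{thm:main} also determines when a countable bounded group maps continuously and injectively into a bounded group.

\begin{theorem}\label{thm:classification}
Let $G$ be an infinite countable bounded abelian group and $H$ a bounded abelian group of any cardinality. The following are equivalent: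
\begin{enumerate}
\item[(a)] there is a continuous injective map $G^\#\to H^\#$;
\item[(a$'$)] there is a topological embedding $G^\#\to H^\#$ with closed image;
\item[(b)] there is a finite-to-one map $G\to H$ that is Bohr-continuous at at least one point;
\item[(c)] there is a homomorphism $G\to H$ with finite kernel;
\item[(d)] for every $n\ge2$, if $G$ has a subgroup isomorphic to $\mathbb V_n^\omega$, then so does $H$.
\end{enumerate}
In particular, for $n,m\ge2$, a continuous injective (equivalently, a continuous finite-to-one) map $(\mathbb V_n^\omega)^\#\to(\mathbb V_m^\omega)^\#$ exists if and only if $n\mid m$.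
\end{theorem}

The substitute for local additivity is Proposition~\ref{prop:structure}: on the points $\sum_kc_ke_{i_k}$, with fixed coefficients $c_k$ of sum $0$ and increasing indices $i_k$ from a suitable infinite set, $f$ is a sum of functions of one index each. Section~\ref{sec:patterns} states this proposition and deduces Theorem~\ref{thm:main} from it, Sections~\ref{sec:mixed}--\ref{sec:blocks} prove it, and Section~\ref{sec:classification} proves Theorem~\ref{thm:classification}. The proofs are in ZFC. They use Ramsey's theorem, the Baire category theorem for compact Hausdorff spaces and, for Theorem~\ref{thm:classification} only, the Pr\"ufer--Baer theorem.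

\section{Characters and uniform control}\label{sec:characters}

We use three standard facts about characters of a group $G$.
\begin{enumerate}
\item[(C1)] Every character of a subgroup $D\le G$ extends to $G$, because $\mathbb T$ is divisible.
\item[(C2)] If $D\le G$ and $g\in G\setminus D$, some character of $G$ vanishes on $D$ and not at $g$. Indeed, the nonzero cyclic subgroup of $G/D$ generated by $g+D$ has a character that is nonzero at the generator, and it extends to $G/D$ by (C1).
\item[(C3)] A finite group $D$ has exactly $|D|$ characters, since it is a direct sum of cyclic groups and $\mathbb Z_k$ has $k$ characters.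
\end{enumerate}
If $mH=0$, all characters of subgroups and quotients of $H$ take values in $\mathbb Z_m$. We put $H^*=\operatorname{Hom}(H,\mathbb Z_m)$, with the topology of pointwise convergence. It is a closed subgroup of the product $\mathbb Z_m^H$, hence a compact Hausdorff group, and for $h\in H$ the set $\{\chi\in H^*:\chi(h)=0\}$ is clopen.

Lemma~\ref{lem:criterion} gives information about one character at a time, and twice we shall need a bound that holds for all characters at once. Both bounds come from the Baire category theorem, which says that if a compact Hausdorff space is a countable union of closed sets, then one of them has nonempty interior.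

\begin{lemma}\label{lem:baire}
Let $\Gamma$ be a compact Hausdorff abelian group, and let $K_1\subseteq K_2\subseteq\cdots$ be closed subsets with $\bigcup_sK_s=\Gamma$ and $K_s-K_{s'}\subseteq K_{s+s'}$ for all $s,s'$. Then $\Gamma=K_t$ for some $t$.
\end{lemma}

\begin{proof}
By the Baire category theorem some $K_s$ contains a nonempty open set $U$. Pick $\gamma_0\in U$. Then $U_0=U-\gamma_0$ is an open neighborhood of $0$ contained in $K_s-K_s\subseteq K_{2s}$. The open sets $\gamma-U_0$, $\gamma\in\Gamma$, cover $\Gamma$, so finitely many of them do, say $\gamma_1-U_0,\dots,\gamma_r-U_0$. All $\gamma_j$ lie in some $K_{s'}$, and therefore $\Gamma\subseteq K_{s'}-K_{2s}\subseteq K_{s'+2s}$.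
\end{proof}

\begin{lemma}[uniform control]\label{lem:uniform}
Let $V=\mathbb V_n^\omega$ and $mH=0$, and let $f:V^\#\to H^\#$ be continuous at $0$ with $f(0)=0$. There is $t\ge1$ such that every $\chi\in H^*$ is controlled by some $\psi\in\operatorname{Hom}(V,\mathbb Z_n^t)$.
\end{lemma}

\begin{proof}
Let $K_s$ be the set of $\chi\in H^*$ controlled by some $\psi\in\operatorname{Hom}(V,\mathbb Z_n^s)$. Adding a zero coordinate to $\psi$ shows that $K_s\subseteq K_{s+1}$, and $\bigcup_sK_s=H^*$ by Lemma~\ref{lem:criterion}. If $\psi$ controls $\chi$ and $\psi'$ controls $\chi'$, then $(\psi,\psi')$ controls $\chi-\chi'$; hence $K_s-K_{s'}\subseteq K_{s+s'}$. Finally, give $\operatorname{Hom}(V,\mathbb Z_n^s)$ the topology of pointwise convergence, in which it is compact. The set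
\[
\bigcap_{x\in V}\big\{(\chi,\psi):\psi(x)\ne0\text{ or }\chi(f(x))=0\big\}
\]
is an intersection of clopen subsets of the compact space $H^*\times\operatorname{Hom}(V,\mathbb Z_n^s)$, so it is compact. Its projection to $H^*$ is $K_s$, which is therefore closed. Lemma~\ref{lem:baire} applies.
\end{proof}

\section{Patterns and blocks}\label{sec:patterns}

Throughout Sections~\ref{sec:patterns}--\ref{sec:blocks}, $V=\mathbb V_n^\omega$ with $n\ge2$, $H$ is a group with $mH=0$, and $f:V\to H$ is continuous at $0$ with $f(0)=0$. No relation between $n$ and $m$ is assumed unless it is stated. For $A\subseteq\omega$ we let $[A]^d$ be the set of $d$-element subsets of $A$, written as increasing tuples $i=(i_1,\dots,i_d)$.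

A homomorphism $\psi:V\to\mathbb Z_n^s$ colors $\omega$ with at most $n^s$ colors, the color of $i$ being $\psi(e_i)$. In Example~\ref{ex:digits} we found a point of $\ker\psi$ by taking indices of one color and coefficients $1,1,2$ of sum $0$. We make this systematic. A \emph{pattern} of length $d\ge2$ is a tuple $c=(c_1,\dots,c_d)\in\mathbb Z_n^d$ with $\sum_kc_k=0$. It defines the map
\[
F:[\omega]^d\to H,\qquad F(i_1,\dots,i_d)=f\Big(\sum_{k=1}^dc_ke_{i_k}\Big).
\]
A \emph{block} of $c$ is a set $S\subseteq\{1,\dots,d\}$ with $\sum_{k\in S}c_k=0$. The complement of a block is a block, and $\{1,\dots,d\}$ is a block.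

\begin{lemma}[two colors]\label{lem:twocolors}
Let $\psi$ control $\chi$, let $S$ be a block, and let $i\in[\omega]^d$. If the indices $i_k$ with $k\in S$ all have one color and the indices $i_k$ with $k\notin S$ all have one color, then $\chi(F(i))=0$.
\end{lemma}

\begin{proof}
If the two colors are $y$ and $z$, then $\psi\big(\sum_kc_ke_{i_k}\big)=\big(\sum_{k\in S}c_k\big)y+\big(\sum_{k\notin S}c_k\big)z=0$, and \eqref{eq:control} applies.
\end{proof}

To see what this lemma forces and which pattern to choose, consider the simplest maps. Let $H=\mathbb V_m^\omega$ with generators $u_i$, and suppose that $F$ is \emph{diagonal}: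
\[
F(i)=a_1u_{i_1}+\dots+a_du_{i_d}\qquad\text{with fixed }a_1,\dots,a_d\in\mathbb Z_m .
\]
Then one character gives
\begin{equation}\label{eq:diagonal}
\sum_{k\in S}a_k=0\qquad\text{for every block }S .
\end{equation}
Indeed, let $\chi(u_i)=1$ for even $i$ and $\chi(u_i)=0$ for odd $i$, and let $\psi$ control $\chi$. There are an infinite set $X$ of even numbers of one color and an infinite set $Y$ of odd numbers of one color. Choose an increasing tuple $i$ with $i_k\in X$ for $k\in S$ and $i_k\in Y$ for $k\notin S$. Lemma~\ref{lem:twocolors} gives $0=\chi(F(i))=\sum_{k\in S}a_k$. So the relations among the $c_k$ in $\mathbb Z_n$ pass to the $a_k$ in $\mathbb Z_m$, and we look for a pattern for which they force $a_d=0$. Then $F(i)$ does not depend on $i_d$, and if $c_d\ne0$, then $f$ has an infinite fiber.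

\begin{example}[$n=2$, $m=3$]\label{ex:23}
For $c=(1,1)$ the only condition is $a_1+a_2=0$, and it is realized by an injective $F$. Let $f(e_i+e_j)=u_i-u_j$ for $i<j$, and let $f=0$ elsewhere. Given $\chi$, fix an injection $\gamma:\mathbb Z_3\to\mathbb Z_2^2$ and put $\psi(e_i)=\gamma(\chi(u_i))$. If $\psi(e_i+e_j)=0$, then $\chi(u_i)=\chi(u_j)$; so $\psi$ controls $\chi$, and $f$ is continuous at $0$. This map uses the order of the indices to assign signs. For $c=(1,1,1,1)$ no assignment of signs is consistent: every pair is a block, so
\[
2a_1=(a_1+a_2)+(a_1+a_3)-(a_2+a_3)=0 .
\]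
Hence $a_1=0$ in $\mathbb Z_3$, and $a_k=-a_1=0$ for $k=2,3,4$.
\end{example}

\begin{example}[$n=4$, $m=2$]\label{ex:42}
A pattern with odd coefficients only cannot work: reduction modulo $2$ is a homomorphism $\mathbb V_4^\omega\to\mathbb V_2^\omega$ whose $F$ is diagonal with all $a_k=1$, hence injective. So a coefficient $2$ is needed. The pattern $(1,1,2)$ is too short. Let $f(e_i+e_j+2e_k)=u_i+u_k$ for $i<j<k$, and let $f=0$ elsewhere; here $F$ is finite-to-one. Given $\chi$, let $b_i\in\{0,1\}$ represent $\chi(u_i)$ and put $\psi(e_i)=b_i\in\mathbb Z_4$. If $b_i+b_j+2b_k\equiv0\pmod4$, then $b_i=b_j$ by parity, and then $2b_i+2b_k\equiv0\pmod 4$ gives $b_i=b_k$; so $f$ is continuous at $0$. The pattern $c=(1,1,1,1,1,1,2)$ works. Any four of the first six positions form a block, and comparing two such blocks that differ in one position gives $a_1=\dots=a_6$. The block $\{1,2,7\}$ gives $a_7=-2a_1=0$.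
\end{example}

A general $f$ is not diagonal, but after passing to an infinite set of indices it satisfies the analogue of \eqref{eq:diagonal}, with functions $v_k(x)$ in place of $a_ku_x$.

\begin{proposition}\label{prop:structure}
Let $c$ be a pattern of length $d$. There are an infinite set $A\subseteq\omega$, an element $h\in H$ and maps $v_1,\dots,v_d:A\to H$ such that
\begin{enumerate}
\item[(i)] $F(i)=h+\sum_{k=1}^dv_k(i_k)$ for all $i\in[A]^d$;
\item[(ii)] for every block $S$, the map $w_S=\sum_{k\in S}v_k$ is constant on $A$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:structure}]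
Let $f$ be continuous at $x_0$. Replacing $f$ by $x\mapsto f(x+x_0)-f(x_0)$ only translates the fibers, so we may assume that $f$ is continuous at $0$ and $f(0)=0$. Let $g=\gcd(n,m)$. Since $n\nmid m$, we have $1\le g<n$. As in Examples~\ref{ex:23} and~\ref{ex:42}, take
\[
c=(\underbrace{1,\dots,1}_{n+g},-g),\qquad d=n+g+1 .
\]
The coefficients sum to $n$, which is $0$ in $\mathbb Z_n$, so $c$ is a pattern. Take $A,h,v_k$ as in Proposition~\ref{prop:structure}. For maps $u,u':A\to H$ write $u\sim u'$ if $u-u'$ is constant; this relation is compatible with sums and integer multiples. Let $P=\{1,\dots,n+g\}$ and $v=v_1$.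

Every $n$-element subset of $P$ is a block. For $k\ne k'$ in $P$, the set $P\setminus\{k,k'\}$ has $n+g-2\ge n-1$ elements; choose an $(n-1)$-element subset $T$ of it. Then $v_k-v_{k'}=w_{T\cup\{k\}}-w_{T\cup\{k'\}}\sim0$. Hence $v_k\sim v$ for all $k\in P$, and $nv\sim w_{\{1,\dots,n\}}\sim0$. Also $mv=0$, because $mH=0$. Writing $g=\alpha n+\beta m$ with integers $\alpha,\beta$, we get $gv=\alpha nv\sim0$. Finally, $\{1,\dots,g,d\}$ is a block, so $gv+v_d\sim w_{\{1,\dots,g,d\}}\sim0$. Therefore $v_d$ is constant on $A$.

Fix $i_1<\dots<i_{d-1}$ in $A$. By (i), the value
\[
f\Big(\sum_{k<d}e_{i_k}-ge_x\Big)=h+\sum_{k<d}v_k(i_k)+v_d(x)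
\]
is the same for all $x\in A$ with $x>i_{d-1}$. Since $g\ne0$ in $\mathbb Z_n$, these infinitely many arguments are pairwise distinct.
\end{proof}

\begin{remark}
The hypothesis $n\nmid m$ enters only in the last sentence; if $n\mid m$, then $g=n$ and the arguments all coincide. The hypothesis $mH=0$ gives $mv=0$ above, and it makes the characters of $H$ finite-valued, which Lemmas~\ref{lem:criterion} and~\ref{lem:uniform} use. The set $A$ cannot always be taken to be $\omega$: for the map $\sigma$ of Example~\ref{ex:signs} and $c=(1,-1)$ we have $F(i,j)=(-1)^i(e_i-e_j)$, so $F(i,j)-F(i,j')$ depends on the parity of $i$, which (i) forbids.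
\end{remark}

\section{Mixed second differences vanish}\label{sec:mixed}

Fix a pattern $c$ of length $d$. A function of several variables is a sum of functions of one variable when its mixed second differences vanish. Our variables are constrained by $i_1<\dots<i_d$, so we use only differences that respect the order. Let $1\le a<b\le d$ and $A\subseteq\omega$. An \emph{$(a,b)$-configuration} in $A$ consists of $i\in[A]^d$ and $i_a',i_b'\in A$ with
\[
i_a<i_a'<i_{a+1},\qquad i_b<i_b'<i_{b+1}\qquad(i_{d+1}=\infty).
\]
If $b=a+1$, this reads $i_a<i_a'<i_b<i_b'<i_{b+1}$. Let $i^a$, $i^b$, $i^{ab}$ be the increasing tuples obtained from $i$ by replacing $i_a$ by $i_a'$, or $i_b$ by $i_b'$, or both. The \emph{mixed difference} of the configuration is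
\[
\Delta_{ab}=F(i)-F(i^a)-F(i^b)+F(i^{ab}).
\]

\begin{proposition}\label{prop:mixed}
There is an infinite set $A\subseteq\omega$ such that $\Delta_{ab}=0$ for all $a<b$ and all $(a,b)$-configurations in $A$.
\end{proposition}

The extreme case explains why this should hold. If the values $F(i)$ were independent elements of order $m\ge2$, the character of the subgroup they generate that sends each of them to $1$ would extend to $H$, and any $d$ indices of one color would contradict Lemma~\ref{lem:twocolors}. In general the values $F(i)$ satisfy many relations and no such character is at hand. We use Ramsey's theorem to make the relations depend only on the order type of the indices. Then one nonzero mixed difference forces the values of $F$ on every set of about $2q$ indices to generate a group of order at least $2^{q^2}$. Only a fraction $2^{-q^2}$ of the characters vanish on such a group. On the other hand, by uniform control every character vanishes on one of at most $2^{O(q)}$ such groups, and $q^2$ grows faster than $q$.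

Ramsey's theorem says that if $[\omega]^N$ is colored with finitely many colors, then there is an infinite $A\subseteq\omega$ such that all elements of $[A]^N$ have the same color. For $j\in[\omega]^M$ and $S\in[\{1,\dots,M\}]^d$ let $j_S=(j_s)_{s\in S}\in[\omega]^d$. A \emph{relation of length $M$} is a map $\lambda:[\{1,\dots,M\}]^d\to\{-1,0,1\}$, and it \emph{holds} at $j\in[\omega]^M$ if $\sum_S\lambda_SF(j_S)=0$.

\begin{lemma}\label{lem:homogeneous}
For every $N\ge d$ there is an infinite $A\subseteq\omega$ such that every relation of length $M\le N$ that holds at one element of $[A]^M$ holds at all elements of $[A]^M$.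
\end{lemma}

\begin{proof}
Color $j\in[\omega]^N$ by the set of relations of length $N$ that hold at $j$. There are finitely many colors, so there is an infinite $A$ such that all elements of $[A]^N$ have the same color. Extend a relation $\lambda$ of length $M$ by zero to a relation $\lambda^+$ of length $N$, and extend $j\in[A]^M$ to $j^+\in[A]^N$ by appending larger elements of $A$. Then $\lambda$ holds at $j$ if and only if $\lambda^+$ holds at $j^+$, and this does not depend on $j$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mixed}]
Let $t$ be as in Lemma~\ref{lem:uniform}. Fix $q$ with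
\begin{equation}\label{eq:q}
q^2>n^tM,\qquad\text{where }M=d-2+2q .
\end{equation}
Then $q>2n^t\ge2$, so $M\ge d+2$. Let $A$ be given by Lemma~\ref{lem:homogeneous} with $N=M$, and fix $a<b$. An $(a,b)$-configuration in $A$ is the same thing as a $(d+2)$-element subset of $A$, the points $i_a'$ and $i_b'$ occupying the places $a+1$ and $b+2$, and $\Delta_{ab}=0$ is a relation of length $d+2$. So either $\Delta_{ab}$ vanishes for all configurations in $A$ or for none. Suppose that it vanishes for none.

\emph{Step 1: many distinct values.} Name the points of an $M$-element set $B'\subseteq A$ in increasing order as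
\[
i_1,\dots,i_{a-1},\ x_1,\dots,x_q,\ i_{a+1},\dots,i_{b-1},\ y_1,\dots,y_q,\ i_{b+1},\dots,i_d,
\]
and let $\Phi(x,y)$ be the value of $F$ at the tuple with $x$ in place $a$, $y$ in place $b$ and $i_k$ in place $k\ne a,b$. We claim that the $2^{q^2}$ sums $\sum_{(\alpha,\beta)\in R}\Phi(x_\alpha,y_\beta)$, for $R\subseteq\{1,\dots,q\}^2$, are pairwise distinct.

Otherwise, subtracting two equal sums gives
\begin{equation}\label{eq:grid}
\sum_{\alpha,\beta}\lambda_{\alpha\beta}\,\Phi(x_\alpha,y_\beta)=0
\end{equation}
with all $\lambda_{\alpha\beta}\in\{-1,0,1\}$ and some $\lambda_{\alpha_0\beta_0}=\pm1$. This is a relation of length $M$, so it holds for every $M$-element subset of $A$ named as above. Take $M+2$ points of $A$ and name them as above, with two further points: $x^+$ immediately after $x_{\alpha_0}$ and $y^+$ immediately after $y_{\beta_0}$. Delete one of $x_{\alpha_0},x^+$ and one of $y_{\beta_0},y^+$. This gives four $M$-element sets, in which the surviving points play the roles of $x_{\alpha_0}$ and $y_{\beta_0}$ and all other points keep their names. Add the four instances of \eqref{eq:grid} with the signs $+,-,-,+$, for the survivors $(x_{\alpha_0},y_{\beta_0})$,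 $(x^+,y_{\beta_0})$, $(x_{\alpha_0},y^+)$, $(x^+,y^+)$. A term with $\alpha\ne\alpha_0$ is the same in the first and second instances and the same in the third and fourth, so it cancels. A term with $\beta\ne\beta_0$ is the same in the first and third instances and the same in the second and fourth, so it cancels. What remains is
\[
\pm\big(\Phi(x_{\alpha_0},y_{\beta_0})-\Phi(x^+,y_{\beta_0})-\Phi(x_{\alpha_0},y^+)+\Phi(x^+,y^+)\big)=0 .
\]
The bracket is $\Delta_{ab}$ for $i_a=x_{\alpha_0}$, $i_a'=x^+$, $i_b=y_{\beta_0}$, $i_b'=y^+$. These points form an $(a,b)$-configuration: $y^+<i_{b+1}$, and $x^+<i_{a+1}$ if $b>a+1$, while $x^+<y_1\le y_{\beta_0}$ if $b=a+1$. This contradicts the assumption on $\Delta_{ab}$ and proves the claim.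

For a finite set $B\subseteq A$ let $D(B)$ be the subgroup of $H$ generated by the values $F(i)$, $i\in[B]^d$. It is finite, being finitely generated with $mD(B)=0$. By the claim, $|D(B')|\ge2^{q^2}$ for every $B'\in[A]^M$.

\emph{Step 2: counting characters.} Fix $B\subseteq A$ with $|B|=n^tM$, and let $D=D(B)$. Let $\chi$ be a character of $D$. Extend it to $H$ by (C1), and let $\psi:V\to\mathbb Z_n^t$ control the extension. Since $\psi$ uses at most $n^t$ colors, some $B'\in[B]^M$ has all its points of one color. By Lemma~\ref{lem:twocolors} with $S=\{1,\dots,d\}$, the character $\chi$ vanishes at $F(i)$ for all $i\in[B']^d$, hence on $D(B')$. For fixed $B'$, the characters of $D$ that vanish on $D(B')$ are the characters of $D/D(B')$, and by (C3) there are $|D|/|D(B')|\le|D|\,2^{-q^2}$ of them. There are at most $2^{|B|}$ sets $B'$, and $D$ has $|D|$ characters. Therefore $|D|\le2^{|B|}\,|D|\,2^{-q^2}$, that is, $q^2\le n^tM$, contrary to \eqref{eq:q}.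
\end{proof}

The count needs the size of $B$ to be fixed before $\chi$ is chosen. This is what Lemma~\ref{lem:uniform} provides and Lemma~\ref{lem:criterion} alone does not.

\section{From vanishing differences to additivity}\label{sec:additive}

The increment of $F$ caused by changing one coordinate should not depend on the other coordinates. Proposition~\ref{prop:mixed} says this for a change of one other coordinate that respects the order, and such changes can be chained. For $B\subseteq\omega$, an \emph{elementary move} in $[B]^r$ replaces one entry $j_l$ of $j\in[B]^r$ by an element $j_l'\in B$ with $j_{l-1}<j_l'<j_{l+1}$, where $j_0=-\infty$ and $j_{r+1}=\infty$. Moves are reversible, and any two elements of $[B]^r$ are connected by moves. Indeed, let $b_1<b_2<\cdots$ enumerate $B$. Given $j$, replace $j_1$ by $b_1$, then $j_2$ by $b_2$, and so on. Each step is a move, because $b_{l-1}<b_l\le j_l<j_{l+1}$, and the result is $(b_1,\dots,b_r)$.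

\begin{lemma}\label{lem:additive}
Let $A\subseteq\omega$ be infinite and let $F:[A]^d\to H$ have $\Delta_{ab}=0$ for all $a<b$ and all $(a,b)$-configurations in $A$. Let $A_0$ be $A$ without its first $d-1$ elements. Then there are $h\in H$ and $v_1,\dots,v_d:A_0\to H$ with $F(i)=h+\sum_kv_k(i_k)$ for all $i\in[A_0]^d$.
\end{lemma}

\begin{proof}
Let $1\le k\le d$ and $x<x'$ in $A_0$. For elements $i_1<\dots<i_{k-1}<x$ and $x'<i_{k+1}<\dots<i_d$ of $A$, which we call auxiliary, put
\[
\delta_k(x,x')=F(i_1,\dots,i_{k-1},x',i_{k+1},\dots,i_d)-F(i_1,\dots,i_{k-1},x,i_{k+1},\dots,i_d).
\]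
Auxiliary elements exist because at least $d-1$ elements of $A$ lie below $x$; this is the reason for passing to $A_0$.

The value $\delta_k(x,x')$ does not depend on the auxiliary elements. It suffices to show that it is unchanged by an elementary move in $[\{y\in A:y<x\}]^{k-1}$ or in $[\{y\in A:y>x'\}]^{d-k}$. Such a move exchanges $i_l$ and $i_l'$ for some $l\ne k$, and by reversibility we may assume $i_l<i_l'$. Put $i_k=x$ and $i_k'=x'$. Then $i_k<i_k'<i_{k+1}$, since the upper auxiliary elements exceed $x'$. Also $i_l<i_l'<i_{l+1}$: for $l\ne k-1$ this is part of the definition of a move, and for $l=k-1$ it holds since the lower auxiliary elements are less than $x$. So we have a configuration for the pair $\{k,l\}$, and the vanishing of its mixed difference reads $F(i^k)-F(i)=F(i^{kl})-F(i^l)$. The two sides are the values of $\delta_k(x,x')$ before and after the move.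

For $x<x'<x''$ in $A_0$, auxiliary elements below $x$ and above $x''$ serve for all three pairs, so $\delta_k(x,x'')=\delta_k(x,x')+\delta_k(x',x'')$. Let $a_*=\min A_0$, and define $v_k(a_*)=0$ and $v_k(x)=\delta_k(a_*,x)$ for $x>a_*$. Then $\delta_k(x,x')=v_k(x')-v_k(x)$ for all $x<x'$ in $A_0$. An elementary move in $[A_0]^d$ that raises the $k$th entry from $x$ to $x'$ changes $F(i)$ by $\delta_k(x,x')$ and changes $\sum_lv_l(i_l)$ by $v_k(x')-v_k(x)$. Hence $F(i)-\sum_lv_l(i_l)$ is invariant under moves, and so it is a constant $h$ on $[A_0]^d$.
\end{proof}

\section{Blocks give constant sums}\label{sec:blocks}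

Proposition~\ref{prop:mixed} and Lemma~\ref{lem:additive} give an infinite set $A_0$ on which $F(i)=h+\sum_kv_k(i_k)$. It remains to obtain part (ii) of Proposition~\ref{prop:structure}. In the diagonal case one well-chosen character sufficed. Now the values $v_k(x)$ are arbitrary elements of $H$, so we prove the statement for each character beyond a bound that depends on the character, and then make the bound uniform by Lemma~\ref{lem:baire}.

\begin{lemma}\label{lem:blocks}
For every block $S$ there is $L$ such that $w_S=\sum_{k\in S}v_k$ is constant on $\{x\in A_0:x\ge L\}$.
\end{lemma}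

\begin{proof}
\emph{One character.} Let $\chi\in H^*$ be controlled by $\psi$, and partition $A_0$ into finitely many classes according to the color $\psi(e_x)$. Let $X$ be an infinite class and $1\le k\le d$. We first show that $\chi\circ v_k$ is eventually constant on $X$. Let $i_1<\dots<i_{k-1}$ be the first $k-1$ elements of $X$, let $x<x'$ be later elements of $X$, and choose $i_{k+1}<\dots<i_d$ in $X$ above $x'$. The tuples $i$ and $i'$ with $x$ and $x'$ in place $k$ lie in $[X]^d$, so $\chi(F(i))=\chi(F(i'))=0$ by Lemma~\ref{lem:twocolors}. Since $F(i')-F(i)=v_k(x')-v_k(x)$, we get $\chi(v_k(x))=\chi(v_k(x'))$. Let $\xi_k^X\in\mathbb Z_m$ be this eventual value.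

There are finitely many classes, so there is $L_\chi$ such that every $x\in A_0$ with $x\ge L_\chi$ lies in an infinite class $X$ and satisfies $\chi(v_k(x))=\xi_k^X$ for all $k$. Fix an infinite class $Y$. For any infinite class $X$, equal to $Y$ or not, choose $i\in[A_0]^d$ with $i_1\ge L_\chi$, $i_k\in X$ for $k\in S$ and $i_k\in Y$ for $k\notin S$. Lemma~\ref{lem:twocolors} gives
\[
0=\chi(F(i))=\chi(h)+\sum_{k\in S}\xi_k^X+\sum_{k\notin S}\xi_k^Y .
\]
Hence for $x\ge L_\chi$ in the class $X$,
\[
\chi(w_S(x))=\sum_{k\in S}\xi_k^X=-\chi(h)-\sum_{k\notin S}\xi_k^Y ,
\]
and the right side does not depend on $X$. So $\chi\circ w_S$ is constant on $\{x\in A_0:x\ge L_\chi\}$.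

\emph{All characters.} For $L\ge1$ let $C_L$ be the set of $\chi\in H^*$ with $\chi(w_S(x)-w_S(x'))=0$ for all $x,x'\in A_0$ with $x,x'\ge L$. The sets $C_L$ are closed subgroups, they increase with $L$, and their union is $H^*$ by the first part. Also $C_L-C_{L'}\subseteq C_{\max(L,L')}\subseteq C_{L+L'}$. By Lemma~\ref{lem:baire}, $C_L=H^*$ for some $L$. Then every character of $H$ vanishes at $w_S(x)-w_S(x')$ for $x,x'\ge L$, and (C2) with $D=0$ gives $w_S(x)=w_S(x')$.
\end{proof}

There are finitely many blocks. Let $A$ consist of the elements of $A_0$ above all the bounds $L$ given by Lemma~\ref{lem:blocks}. Then $A$, $h$ and the restrictions of the $v_k$ satisfy (i) and (ii). This proves Proposition~\ref{prop:structure}, and with it Theorem~\ref{thm:main}.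

\section{Maps from countable bounded groups}\label{sec:classification}

We prove Theorem~\ref{thm:classification}. Two more standard facts are needed. First, let $K$ be a subgroup of a group $G$. By (C1) the characters of $K$ are the restrictions of the characters of $G$, so the topology that $K$ inherits from $G^\#$ is its own Bohr topology. By (C2) $K$ is an intersection of kernels of characters, so it is closed in $G^\#$. Second, the Pr\"ufer--Baer theorem says that every bounded abelian group is a direct sum of cyclic groups; splitting each summand by the Chinese remainder theorem, we may take the summands to be of prime power order $p^k$ with $k\ge1$. Only finitely many orders occur, since they all divide a fixed integer. The Chinese remainder theorem also gives $\mathbb V_n^\omega\cong\bigoplus_{p\mid n}\mathbb V_{p^{a}}^\omega$, where $p^{a}$ is the largest power of $p$ dividing $n$; we write $p^a\,\|\,n$.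

\begin{proof}[Proof of Theorem~\ref{thm:classification}]
The implications (a$'$)$\Rightarrow$(a)$\Rightarrow$(b) are immediate. A homomorphism with finite kernel is continuous and its nonempty fibers are cosets of the kernel, so (c)$\Rightarrow$(b). We show that (b)$\Rightarrow$(d) and that (d) implies (c) and (a$'$).

\emph{(b)$\Rightarrow$(d).} Let $f:G\to H$ be finite-to-one and continuous at a point, which after a translation of $G$ is $0$. Suppose that $V\le G$ is isomorphic to $\mathbb V_n^\omega$ and that $H$ has no such subgroup. Theorem~\ref{thm:main} does not apply at once, because $H$ may contain elements of order $n$; we remove a finite summand that is responsible for this. Write $H$ as a direct sum of cyclic groups of prime power order. If for every prime $p\mid n$, with $p^a\,\|\,n$, infinitely many summands had order divisible by $p^a$, then these summands would contain a copy of $\mathbb V_{p^a}^\omega$. The copies for different $p$ lie in different summands, so their sum would be direct and isomorphic to $\mathbb V_n^\omega$. Hence for some prime $p\mid n$, with $p^a\,\|\,n$, only finitely many summands have order divisible by $p^a$. Let $E$ be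 their sum, which is finite, and let $H_0$ be the sum of the others, so that $H=H_0\oplus E$. Let $m$ be the least common multiple of the orders of the summands of $H_0$, with $m=1$ if there are none. Then $mH_0=0$. These orders are prime powers not divisible by $p^a$, so $p^a\nmid m$, and therefore $n\nmid m$. Let $\pi:H\to H_0$ be the projection. The map $\pi\circ f|_V$ is continuous at $0$, and each of its fibers is contained in a union of $|E|$ fibers of $f$, hence is finite. This contradicts Theorem~\ref{thm:main}.

\emph{A consequence of (d).} Write $G$ as a direct sum of countably many cyclic groups of prime power order. For each prime $p$ let $k_p$ be the largest $k\ge1$ such that infinitely many summands have order $p^k$, and let $k_p=0$ if there is no such $k$. Put $e=\prod_pp^{k_p}$. Since $G$ is infinite, there are infinitely many summands, and one of the finitely many orders occurs infinitely often; so $e>1$. Each order $p^k$ with $k>k_p$ occurs finitely often, so the sum $E$ of the summands of such orders is finite. Let $G_1$ be the sum of the other summands, so that $G=E\oplus G_1$. The order of each summand of $G_1$ divides $e$, and there are countably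 many summands; embedding them in distinct copies of $\mathbb Z_e$ embeds $G_1$ in $\mathbb V_e^\omega$. On the other hand, for each $p\mid e$ the summands of order $p^{k_p}$ form a copy of $\mathbb V_{p^{k_p}}^\omega$, so $G$ contains a copy of $\mathbb V_e^\omega$. By (d), $H$ has a subgroup $W\cong\mathbb V_e^\omega$. Splitting the generators into two infinite sets, write $W=W_1\oplus W_2$ with $W_1\cong W_2\cong\mathbb V_e^\omega$, and fix an injective homomorphism $\iota:G_1\to W_1$.

\emph{(d)$\Rightarrow$(c).} The projection $G\to G_1$ followed by $\iota$ is a homomorphism $G\to H$ with kernel $E$.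

\emph{(d)$\Rightarrow$(a$'$).} The group $E$ need not embed in $H$, so we send the cosets of $G_1$ to disjoint cosets by a map of sets. Since $W_2$ is infinite, there is an injection $j:E\to W_2$. Define $f(\varphi+x)=j(\varphi)+\iota(x)$ for $\varphi\in E$ and $x\in G_1$. The cosets $\varphi+G_1$ are closed, finite in number and partition $G$, so each is also open in $G^\#$. The isomorphism $\iota:G_1\to\iota(G_1)$ is a homeomorphism for the Bohr topologies, which are the topologies inherited from $G^\#$ and $H^\#$. Composing with translations, we see that $f$ maps $\varphi+G_1$ homeomorphically onto the coset $j(\varphi)+\iota(G_1)$, which is closed in $H^\#$. These cosets are pairwise disjoint, since their elements have the distinct $W_2$-components $j(\varphi)$. So $f$ is injective, $f(G)$ is closed as a finite union of closed sets, and each coset $j(\varphi)+\iota(G_1)$ is open in $f(G)$. Both $f$ and $f^{-1}:f(G)\to G$ are continuous on each member of an open cover of their domains, so $f$ is a topological embedding with closed image.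

\emph{The last assertion.} If $n\mid m$, the injective homomorphism $\mathbb V_n^\omega\to\mathbb V_m^\omega$ of Section~\ref{sec:intro} is continuous. If $n\nmid m$, then by Theorem~\ref{thm:main} no finite-to-one map, and in particular no injective map, is continuous even at one point.
\end{proof}

\begin{remark}
The cardinality hypotheses on $G$ cannot be dropped. If $G$ is finite and nonzero and $H=0$, then (d) holds vacuously and (a) fails. If $G=\mathbb V_2^\kappa$ with $\kappa$ uncountable and $H=\mathbb V_2^\omega$, then (d) holds, since $G$ contains $\mathbb V_n^\omega$ only for $n=2$, while (b) fails, since a finite-to-one map into a countable set has a countable domain.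
\end{remark}

\begin{thebibliography}{1}

\bibitem{UCM}
\emph{Universidad Complutense de Madrid},
\texttt{http://www.mat.ucm.es/\allowbreak\%7Epeinador/\allowbreak ElenaMartinPeinador/\allowbreak docs/\allowbreak Trabajo\_Tesis\_Dirigidas/\allowbreak TesisLLeo.pdf}.

\end{thebibliography}
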